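
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The cofinality of the greatest cardinal\\ of an inadmissible $E$-closed level of $L$}


\begin{abstract}
Let $L(\kappa)$ be $E$-closed and not $\Sigma_1$ admissible, and let $gc(\kappa)$ be its greatest cardinal. We prove that if $L(\kappa,S)=E(S)$ for some $S\subseteq\delta<\kappa$, then $gc(\kappa)$ has uncountable cofinality in $L(\kappa)$, and even in $L(\kappa,S)$. For countable $L(\kappa)$ this is the converse of a theorem from the paper in which the question was posed. More generally, if $S\subseteq\delta<\kappa$ and $L(\kappa,S)$ is $E$-closed, then $L(\kappa,S)$ has a greatest cardinal, and this cardinal and $gc(\kappa)$ have the same cofinality in $L(\kappa,S)$. The proof shows by condensation that a mismatch of cofinalities would make cofinally many levels of $L(\kappa)$ decodable from the elements of a single set in $L(\kappa,S)$. If the greatest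 cardinal of $L(\kappa,S)$ has uncountable cofinality there, an $E$-recursive bounding argument then contradicts $L(\kappa,S)\cap\mathrm{Ord}=\kappa$; the remaining case is reduced to a known result on sets $S$ with $L(\kappa,S)=E(S)$.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

The partial $E$-recursive functions are Normann's extension to arbitrary sets of Kleene's normal partial recursive functions of finite type. They are generated by schemes for projections, difference, pairing, composition, bounded union $\bigcup_{y\in x}f(y,\dots)$ (defined when $f(y,\dots)$ is defined for every $y\in x$), and enumeration by indices. A transitive set is \emph{$E$-closed} if it is closed under all partial $E$-recursive functions from $V$ into $V$. For a set $X$, $E(X)$ is the least $E$-closed set having $X$ as a member. All $E$-closed sets below are transitive.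

An $E$-recursive computation may run through all elements of a given set, but it may not search the universe for a witness. So an $E$-closed $L(\kappa)$ can fail to satisfy $\Sigma_0$-collection:
\[
\forall x\in a\,\exists y\,\varphi(x,y,r)\ \Longrightarrow\ \exists c\,\forall x\in a\,\exists y\in c\,\varphi(x,y,r)\qquad(\varphi\in\Sigma_0).
\]
For a limit ordinal $\kappa>\omega$, $L(\kappa)$ is $\Sigma_1$ admissible if and only if it satisfies this schema. \emph{Throughout the paper, except where $\kappa$ is explicitly given another meaning in Section \ref{sec:model}, $L(\kappa)$ is $E$-closed and not $\Sigma_1$ admissible.} Under this hypothesis $L(\kappa)$ has a greatest cardinal (see Remark \ref{rem:gc}), denoted $gc(\kappa)$; we also write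
\[
\mu:=gc(\kappa).
\]
$L(\kappa)$ is closed under $\alpha\mapsto\alpha\cup\{\alpha\}$, so $\kappa$ is a limit, and $\kappa>\omega$ because $L(\omega)$ is admissible.

For a set $S$ of ordinals, $L(0,S)=\emptyset$, $L(\alpha+1,S)$ consists of the subsets of $L(\alpha,S)$ definable with parameters over $(L(\alpha,S),\in,S\cap L(\alpha,S))$, and unions are taken at limits; $L(\alpha)=L(\alpha,\emptyset)$. If $S\subseteq\delta<\kappa$, the equation $L(\kappa,S)=E(S)$ says that $E$-recursion starting from $S$ reaches exactly the height $\kappa$. The following two results of \cite{source} relate this equation to cofinalities.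

\begin{theorem}[{\cite[Theorem 4.8]{source}}]\label{thm:48}
If $L(\kappa)$ is countable, $E$-closed and $\Sigma_1$ inadmissible, and $gc(\kappa)$ has uncountable cofinality in $L(\kappa)$, then there exists $T\subseteq gc(\kappa)$ such that $L(\kappa,T)=E(T)$.
\end{theorem}

\begin{theorem}[{\cite[Corollary 5.3]{source}}]\label{thm:53}
Suppose $L(\kappa)$ is $E$-closed and not $\Sigma_1$ admissible. If $\delta<\kappa$, $S\subseteq\delta$ and $E(S)=L(\kappa,S)$, then the greatest cardinal in the sense of $L(\kappa,S)$ has uncountable cofinality in $L(\kappa,S)$.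
\end{theorem}

The problem posed in \cite{source} is whether the converse of Theorem \ref{thm:48} is true: if $L(\kappa)$ is countable and $L(\kappa,S)=E(S)$ for some $S\subseteq\delta<\kappa$, must $gc(\kappa)$ have uncountable cofinality in $L(\kappa)$? The answer is yes, and countability plays no role in this direction. For a transitive set $W$ and a limit ordinal $\nu\in W$, let $\mathrm{cf}^W(\nu)$ be the least $\eta$ such that some $f\in W$ maps $\eta$ cofinally into $\nu$; uncountable cofinality in $W$ means $\mathrm{cf}^W(\nu)>\omega$.

\begin{theorem}\label{thm:main}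
If $\delta<\kappa$, $S\subseteq\delta$ and $L(\kappa,S)=E(S)$, then $gc(\kappa)$ has uncountable cofinality in $L(\kappa)$, and even in $L(\kappa,S)$.
\end{theorem}

This answers the question. The following stronger form is not needed for it.

\begin{theorem}\label{thm:strong}
If $\delta<\kappa$, $S\subseteq\delta$ and $W=L(\kappa,S)$ is $E$-closed, then $W$ has a greatest cardinal $gc(W)$, and
\[
\mathrm{cf}^W(gc(\kappa))=\mathrm{cf}^W(gc(W)).
\]
In particular, if $\mathrm{cf}^{L(\kappa)}(gc(\kappa))=\omega$, then every $E$-closed $L(\kappa,S)$ with $S\subseteq\delta<\kappa$ has a greatest cardinal of cofinality $\omega$ in $L(\kappa,S)$, and no such $L(\kappa,S)$ equals $E(S)$.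
\end{theorem}

\begin{corollary}\label{cor:equiv}
If moreover $L(\kappa)$ is countable, the following are equivalent:
\begin{enumerate}
\item $gc(\kappa)$ has uncountable cofinality in $L(\kappa)$;
\item $L(\kappa,T)=E(T)$ for some $T\subseteq gc(\kappa)$;
\item $L(\kappa,S)=E(S)$ for some $\delta<\kappa$ and $S\subseteq\delta$.
\end{enumerate}
\end{corollary}

\begin{proof}
(1)$\Rightarrow$(2) is Theorem \ref{thm:48}, (2)$\Rightarrow$(3) holds with $\delta=gc(\kappa)$, and (3)$\Rightarrow$(1) is Theorem \ref{thm:main}.
\end{proof}

\paragraph{Where the difficulty lies.}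
Let $W=L(\kappa,S)=E(S)$. Theorem \ref{thm:53} speaks about $\lambda=gc(W)$, the question about $\mu=gc(\kappa)$. If $\mu$ is still a cardinal of $W$, for example if $S\in L(\kappa)$ and hence $W=L(\kappa)$, then $\lambda=\mu$ and Theorem \ref{thm:53} already gives the answer, because a cofinal $\omega$-sequence in $L(\kappa)$ would also lie in $W$. So the question concerns sets $S$ that collapse $\mu$ to a smaller $\lambda$. Could it then happen that $\mathrm{cf}^W(\lambda)>\omega$ while $\mathrm{cf}^W(\mu)=\omega$? Ordinary set theory does not forbid such a mismatch. Force over $L$ with countable partial functions from $\omega_1$ to $\aleph_\omega$: no $\omega$-sequences of ordinals are added, so in the extension $\aleph_\omega^L$ has cardinality $\omega_1$ but still cofinality $\omega$.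

Such a mismatch has a price, however: it also collapses the $L$-successor of $\mu$ (Proposition \ref{prop:model}). In $L(\kappa)$ the cardinal $\mu$ has no successor, and the ordinal paying the price is $\kappa$ itself: we show that the mismatch would put $\kappa$ into $W$. Section \ref{sec:model} carries out the idea in ordinary set theory, where it is a counting argument. Sections \ref{sec:codes}--\ref{sec:wf} replace counting by bounding, since $W$ is merely $E$-closed, and Section \ref{sec:proofs} proves the theorems.

\section{Standard facts}\label{sec:facts}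

\subsection{$E$-recursion}

We use the following facts about $E$-recursive functions.

\begin{itemize}
\item[(E1)] With $\omega$ as a parameter, the primitive recursive set functions, $\alpha\mapsto L(\alpha)$, $(\alpha,S)\mapsto L(\alpha,S)$ with the canonical well-orderings, and the (total) satisfaction relation for set structures are $E$-recursive.
\item[(E2)] The recursion theorem holds. Hence $E$-recursive functions are closed under effective transfinite recursion.
\item[(E3)] Let $W$ be $E$-closed, $\omega\in W$ and $a\in W$, and let $f$ be partial $E$-recursive in parameters from $W$ and defined at every element of $a$. Then $f\restriction a=\bigcup_{x\in a}\{(x,f(x))\}$ and $\bigcup f[a]$ belong to $W$.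
\item[(E4)] Let $W$ be as in (E3), let $R\in W$ be a binary relation on a set in $W$, and let $x$ be in the well-founded part of $R$, in the sense of $V$. Then the computation of $\mathrm{rk}_R(x)=\sup\{\mathrm{rk}_R(y)+1:y\mathrel Rx\}$, given by the recursion theorem, converges by induction along $R$. So $\mathrm{rk}_R(x)\in W$. If $R$ is well-founded, its rank function belongs to $W$ by (E3).
\end{itemize}

Fact (E3) is the form of collection that $E$-closed sets do have: a function that converges \emph{everywhere} on a set of $W$ has bounded range.

\subsection{Cardinals in $W=L(\kappa,S)$}\label{ss:card}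

Let $S\subseteq\delta<\kappa$ and let $W=L(\kappa,S)$ be $E$-closed. Then $W\cap\mathrm{Ord}=\kappa$, so $\omega\in W$, and $L(\kappa)\subseteq W$ by (E1). Also $S\in L(\delta+1,S)\subseteq W$, and $\kappa$ is closed under ordinal addition and multiplication. The canonical well-orderings of the sets $L(\alpha,S)$, $\alpha<\kappa$, lie in $W$. By (E4) every set in $W$ is equinumerous in $W$ with an ordinal; so $W$-cardinalities $|a|^W$ are defined for all $a\in W$. A \emph{cardinal of $W$} is an ordinal $\nu<\kappa$ with $|\nu|^W=\nu$.

For every infinite cardinal $\alpha$ of $W$, G\"odel's ordering of $\alpha\times\alpha$ has order type $\alpha$. We argue by induction. If the type were larger, an initial segment of type $\alpha$ would be contained in $(\beta+1)^2$ for some $\beta<\alpha$; but $(\beta+1)^2$ is finite or has $W$-cardinality $|\beta|^W<\alpha$ by induction. Iterating one bijection $\alpha\times\alpha\to\alpha$ in $W$ gives $|a^{<\omega}|^W=|a|^W$ for infinite $a\in W$. Finally, a cofinal map $\mathrm{cf}^W(\nu)\to\nu$ in $W$ can be made nondecreasing by passing to running suprema, which stay below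 $\nu$ because the domain has minimal length. Composing such maps shows that $\mathrm{cf}^W(\nu)$ is regular in $W$. All this applies to $L(\kappa)$ itself, with $S=\emptyset$.

\begin{lemma}\label{lem:gcW}
$W$ has a greatest cardinal, namely $\lambda=|\mu|^W$.
\end{lemma}

\begin{proof}
Let $\nu$ be a cardinal of $W$. It is a cardinal of $L(\kappa)\subseteq W$, so $\nu\le\mu$ and $\nu=|\nu|^W\le|\mu|^W=\lambda$.
\end{proof}

\subsection{The hierarchy inside a level of $L$}

Fix a recursive numbering $\psi_m$ ($m\in\omega$) of the formulas of a language with $\in$ and one unary predicate, in which proper subformulas receive smaller numbers. The satisfaction relation of $(A,\in,B)$ is the set of pairs $(m,s)$ such that $s\in A^{<\omega}$ covers the free variables of $\psi_m$ and satisfies it.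

\begin{lemma}\label{lem:sat}
Let $S'$ be a set of ordinals and $A,B\in L(\eta,S')$, $B\subseteq A$. Then $A^{<\omega}$ and the satisfaction relation of $(A,\in,B)$ belong to $L(\eta+\omega\cdot3,S')$.
\end{lemma}

\begin{proof}
Since $A\subseteq L(\eta,S')$, every finite tuple from $A$ lies in $L(\eta+\omega,S')$, and $A^{<\omega}$ is definable over $L(\eta+\omega,S')$ from $A$. So $A^{<\omega}\in L(\eta+\omega+1,S')$. The satisfaction relation for formulas with numbers $\le n$ is definable, by one Tarski clause, from the one for numbers $<n$ and $A,B,A^{<\omega}$. Hence all these finite stages lie in $L(\eta+\omega\cdot2,S')$. Their union is definable over $L(\eta+\omega\cdot2,S')$ as the union of all sets obeying the Tarski clauses up to some $n$.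
\end{proof}

\begin{lemma}\label{lem:levels}
For every $\gamma$, $\langle L(\xi):\xi\le\gamma\rangle\in L(\gamma+\omega\cdot5)$.
\end{lemma}

\begin{proof}
Since $L(\xi)\in L(\xi+1)$, Lemma \ref{lem:sat} puts the satisfaction relation of $L(\xi)$ into $L(\xi+\omega\cdot3)$. Call a function $f$ on an ordinal \emph{correct} if it obeys the recursion defining $\xi\mapsto L(\xi)$, where successor values are computed through satisfaction relations. We induct on $\gamma$. The case $\gamma=0$ is trivial, and a successor step adds one pair to the sequence. If $\gamma=\gamma_0+\omega$ with $\gamma_0$ a limit or $0$, then all earlier sequences and satisfaction relations lie in $L(\gamma_0+\omega\cdot5)=L(\gamma+\omega\cdot4)$, and over this level the union of all correct sequences of length $<\gamma$ is definable. If $\gamma$ is a limit of limit ordinals, all earlier sequences and satisfaction relations lie in $L(\gamma)$, and the union of the correct sequences in $L(\gamma)$ is definable over $L(\gamma)$. In both limit cases adding the pair $(\gamma,L(\gamma))$ takes finitely many further levels.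
\end{proof}

Call $b>0$ a \emph{limit of limits} if it is a limit of limit ordinals. Then $\gamma<b$ implies $\gamma+\omega\cdot n<b$ for all $n$. In connection with $L$ we read the unary predicate as empty. Let $\mathrm{Sat}(L_\gamma,m,v,s)$ say that $(L_\gamma,\in,\emptyset)$ satisfies $\psi_m$ when $v\in L_\gamma$ and the entries of $s\in L_\gamma^{<\omega}$ are assigned, in this order, to the variables. By the two lemmas, over $L(b)$ the function $\gamma\mapsto L_\gamma=L(\gamma)$ and the relation $\mathrm{Sat}$ are definable by parameter-free formulas independent of $b$. The same holds for the canonical well-ordering of $L(b)$: the well-ordering of $L(\gamma+1)$ is obtained in finitely many levels from that of $L(\gamma)$ and the satisfaction relation of $L(\gamma)$, so the count of Lemma \ref{lem:levels}, perhaps with a larger constant in place of $5$, applies to the sequence of well-orderings as well. Every $L(b)$ with $b$ a limit of limits satisfies: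

\begin{itemize}
\item[(L1)] extensionality; $\omega$ and all finite tuples exist, that is, the empty tuple exists, and with every finite tuple $s$ and every $x$ also $s^\frown\langle x\rangle$; the ordinals are linearly ordered by $\in$;
\item[(L2)] every set lies in some $L_\gamma$; each $L_\gamma$ is transitive; $\gamma'<\gamma$ implies $L_{\gamma'}\subseteq L_\gamma$;
\item[(L3)] $L_0=\emptyset$; $L_\gamma=\bigcup_{\gamma'<\gamma}L_{\gamma'}$ at limits; the elements of $L_{\gamma+1}$ are exactly the sets $\{v\in L_\gamma:\mathrm{Sat}(L_\gamma,m,v,s)\}$ with $m\in\omega$, $s\in L_\gamma^{<\omega}$, and all these sets exist;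
\item[(L4)] for each fixed $m$: $\mathrm{Sat}(L_\gamma,m,v,s)$ if and only if $\psi_m^{L_\gamma}(v,s)$, for $s$ long enough to cover the free variables;
\item[(L5)] every nonempty class of ordinals definable with parameters has a least element (a schema).
\end{itemize}

Being a limit of limits is itself expressed by a first-order sentence in $L(b)$. Ordinals $\gamma<\kappa$ satisfy $\gamma+\omega^2<\kappa$, so $\kappa$ is a limit of limits, and the limits of limits are unbounded in $\kappa$. Every uncountable cardinal of $L(\kappa)$ or of $L$ is a limit of limits too.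

\subsection{Hulls and condensation}

For $b$ a limit of limits and $G\subseteq L(b)$, the \emph{definable hull} of $G$ in $L(b)$ is the set of elements of $L(b)$ definable over $L(b)$ from parameters in $G$.

\begin{lemma}\label{lem:hull}
Let $b$ be a limit of limits.
\begin{enumerate}
\item[(a)] The definable hull of $G$ in $L(b)$ is an elementary submodel of $L(b)$.
\item[(b)] If $X\prec L(b)$, the transitive collapse of $X$ is $L(\bar b)$ with $\bar b=\mathrm{otp}(X\cap\mathrm{Ord})$, and $\bar b$ is a limit of limits.
\item[(c)] Every element of $L(b)$ is definable over $L(b)$ from finitely many ordinals $<b$.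
\item[(d)] If $\omega\le\eta<\kappa$, then $|L(\eta)|=|\eta|$ in $L(\kappa)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $L(b)\models\exists y\,\psi(y,x)$ with $x$ from the hull, the least such $y$ in the definable well-ordering is definable from $x$, hence in the hull. Apply the Tarski--Vaught test.

(b) The collapse $M$ is transitive and satisfies (L1)--(L5). We show $L_\gamma^M=L(\gamma)$ by induction on $\gamma\in M$. The cases $0$ and limit are clear. Since $M$ is transitive and satisfies (L1), it has the true $\omega$ and all finite tuples of its elements, so (L3) and (L4) say that $L_{\gamma+1}^M$ consists of exactly the subsets of $L(\gamma)$ definable with parameters over $L(\gamma)$. By (L2), $M=L(\bar b)$ with $\bar b=M\cap\mathrm{Ord}$. As $L(\bar b)\equiv L(b)$, $\bar b$ is a limit of limits.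

(c) By induction on $\gamma$: an element $\{v\in L_\gamma:\mathrm{Sat}(L_\gamma,m,v,s)\}$ of $L(\gamma+1)$ is definable from $\gamma$ and the entries of $s$.

(d) Unraveling (c), each element of $L(\eta)$ is named by a finite tree labeled with elements of $\eta\cup\omega$. The evaluation of names is defined by recursion on finite trees, so it lies in $L(\kappa)$ by (E1)--(E3). Thus $|L(\eta)|\le|\eta^{<\omega}|=|\eta|$ in $L(\kappa)$. Conversely, $\eta\subseteq L(\eta)$.
\end{proof}

The hull of an infinite $G$ has at most $|\omega\times G^{<\omega}|=|G|$ elements, computed in any $E$-closed set of the form considered in \ref{ss:card} that contains $G$ and $b$. Part (d), and this count, hold in $L$ as well.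

\begin{remark}\label{rem:gc}
Inadmissibility gives the greatest cardinal as follows. Suppose $L(\kappa)$ had no greatest cardinal. Then its cardinals are unbounded in $\kappa$, since a supremum of cardinals that is below $\kappa$ is again a cardinal. Let $L(\kappa)\models\forall x\in a\,\exists y\,\varphi(x,y,r)$ with $\varphi\in\Sigma_0$. Take an infinite cardinal $\nu$ of $L(\kappa)$ with $a,r\in L(\nu)$, and let $\nu^+$ be the next one. For $x\in a$ take a witness $y\in L(\alpha)$, $\nu<\alpha<\kappa$, $\alpha$ a limit of limits. The hull of $L(\nu)\cup\{y\}$ in $L(\alpha)$ has $L(\kappa)$-cardinality $\nu$ and collapses to some $L(\bar\alpha)$ with $\bar\alpha<\nu^+$, fixing $x$ and $r$. So $x$ has a witness in $L(\nu^+)$. This proves $\Sigma_0$-collection, a contradiction.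
\end{remark}

\section{The idea in ordinary set theory}\label{sec:model}

The smallest mismatch is $|\mu|=\omega_1$ and $\mathrm{cf}(\mu)=\omega$. We first see what it entails when the surrounding universe satisfies ZFC. In this section $\mu$ and $\kappa$ are as specified in each statement; Lemmas \ref{lem:good} and \ref{lem:lift} are also used later, for $\mu=gc(\kappa)$.

\begin{proposition}[ZFC]\label{prop:model}
Let $\mu$ be a cardinal of $L$ such that $|\mu|=\omega_1$ and $\mathrm{cf}(\mu)=\omega$. Then $|(\mu^+)^L|=\omega_1$.
\end{proposition}

The plan is to represent cofinally many $\beta<(\mu^+)^L$ by subsets $C$ of $L(\mu)$ and then to find only $\omega_1$ many \emph{codes} for these sets. Each initial part $C\cap L(\xi)$, $\xi<\mu$, is an element of $L(\mu)$, so $C$ is given by an $\omega$-sequence from a set of size $\omega_1$. This alone gives only the bound $\omega_1^\omega$, which is not good enough without the continuum hypothesis. But such an $\omega$-sequence is contained in a countable $H\prec L(\mu)$, chosen from a fixed list of $\omega_1$ many, and condensation shows that the trace of $C$ on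 $H$ is, up to the collapse of $H$, definable over a \emph{countable} level of $L$. There are only $\omega_1$ many possibilities for that.

\subsection{Good pairs and their theories}

Let $\mu$ be a limit of limits. Call $(\beta,p)$ \emph{good} (for $\mu$) if $\beta>\mu$ is a limit of limits, $p\in L(\beta)$, and every element of $L(\beta)$ is definable over $L(\beta)$ from parameters in $\mu\cup\{\mu,p\}$.

Let $\varphi_k$ ($k\in\omega$) recursively enumerate all formulas of $\{\in,c,d\}$, each with an arity $n_k$ such that the free variables of $\varphi_k$ are among $v_0,\dots,v_{n_k-1}$; every formula occurs with every such arity. For limits of limits $\mu<\beta$ and $p\in L(\beta)$ let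
\[
C(\beta,p)=\{(k,s):s\in\mu^{n_k},\ L(\beta)\models\varphi_k(s,\mu,p)\}\subseteq L(\mu),
\]
where $c,d$ are interpreted as $\mu,p$. If $(\beta,p)$ is good, $C(\beta,p)$ determines $\beta$: the elements of $L(\beta)$ are the objects defined by formulas with parameters from $\mu\cup\{\mu,p\}$, and $C(\beta,p)$ records which definitions succeed, which of them define the same object, and which of the objects are elements of which.

\begin{lemma}\label{lem:good}
Suppose either (A) $K=L(\kappa)$ with $\kappa$ as in Section \ref{sec:intro} and $\mu=gc(\kappa)>\omega$, or (B) $K=L$, $\mu$ is an uncountable cardinal of $L$, and $\kappa=(\mu^+)^L$.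
\begin{enumerate}
\item[(a)] If $y\in K$ and $y\subseteq L(\eta)$ with $\eta<\mu$, then $y\in L(\mu)$.
\item[(b)] The $\beta<\kappa$ for which some $(\beta,p)$ is good are unbounded in $\kappa$.
\end{enumerate}
\end{lemma}

\begin{proof}
Cardinalities are computed in $K$.

(a) We may take $\eta$ infinite. Let $\alpha\in K$ be a limit of limits with $\alpha>\mu$ and $y\in L(\alpha)$. The definable hull of $L(\eta)\cup\{y\}$ in $L(\alpha)$ has cardinality $|\eta|<\mu$. Its collapse $L(\bar\alpha)$ contains $y$: the elements of the transitive set $L(\eta)$ are fixed, so $y$ is fixed. Since $\mu$ is a cardinal, $\bar\alpha<\mu$.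

(b) Let $\mu<\gamma<\kappa$. As $\mu$ is the greatest cardinal of $K$ below $\kappa$, there is a surjection $f:\mu\to\gamma$ in $K$. Take a limit of limits $\alpha\in K$ with $\gamma<\alpha$ and $f\in L(\alpha)$, and let $X$ be the definable hull of $\mu\cup\{\mu,f\}$ in $L(\alpha)$. Then $\gamma=f[\mu]\subseteq X$, so the collapse map $\pi_X$ fixes all ordinals $<\gamma$, in particular $\mu$ and its elements. The collapse is $L(\beta)$ with $\beta$ a limit of limits and $\mu<\gamma\le\beta\le\alpha$. In case (A), $\beta\le\alpha<\kappa$; in case (B), $|\beta|=|X|=\mu$, so $\beta<\kappa$. Since $X\prec L(\alpha)$ is generated by $\mu\cup\{\mu,f\}$, its isomorphic copy $L(\beta)$ is generated by $\mu\cup\{\mu,\pi_X(f)\}$. So $(\beta,\pi_X(f))$ is good.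
\end{proof}

\subsection{Recovering a theory from its trace on a small hull}

The next lemma is the heart of the coding. It concerns $L$ only. The difficulty is that an elementary submodel $H$ of $L(\mu)$ knows nothing of $L(\beta)$. If $H$ contains enough initial parts of the theory of $L(\beta)$, however, then passing from $H$ to a hull in $L(\beta)$ creates no new ordinals below $\mu$, and the two collapses fit together.

\begin{lemma}[Lifting]\label{lem:lift}
Let $\mu<\beta$ be limits of limits, $p\in L(\beta)$ and $C=C(\beta,p)$. Let $H\prec L(\mu)$, and let $M\subseteq H\cap\mu$ be cofinal in $\mu$ with $C\cap L(\xi)\in H$ for all $\xi\in M$. Let $\pi:H\cong L(\bar\mu)$ be the collapse and $\sigma=\pi^{-1}$. Let $Y$ be the definable hull of $(H\cap\mu)\cup\{\mu,p\}$ in $L(\beta)$, let $\tau:Y\cong L(\bar\beta)$ be its collapse and $\bar p=\tau(p)$. Then: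
\begin{enumerate}
\item[(a)] $Y\cap\mu=H\cap\mu$; $\tau$ agrees with $\pi$ on $H\cap\mu$; and $\tau(\mu)=\bar\mu<\bar\beta$.
\item[(b)] Put $\bar C=\{(k,t):t\in\bar\mu^{\,n_k},\ L(\bar\beta)\models\varphi_k(t,\bar\mu,\bar p)\}$. Then $\bar C=\pi[C\cap H]$.
\item[(c)] $C=\bigcup\{\sigma(\bar C\cap L(\eta)):\eta<\bar\mu,\ \bar C\cap L(\eta)\in L(\bar\mu)\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Trivially $H\cap\mu\subseteq Y$. Let $\zeta\in Y\cap\mu$ be the unique $v$ with $L(\beta)\models\varphi_k(v,s,\mu,p)$, where $s\in(H\cap\mu)^{n_k-1}$. Choose $\xi\in M$ with $(k,\langle\zeta\rangle^\frown s)\in L(\xi)$. Then $\zeta$ is the unique $v$ with $(k,\langle v\rangle^\frown s)\in C\cap L(\xi)$. So $\zeta$ is definable over $L(\mu)$ from $k$, $s$ and $C\cap L(\xi)$, all of which lie in $H\prec L(\mu)$. Hence $\zeta\in H$. It follows that $\tau(\zeta)=\mathrm{otp}(Y\cap\zeta)=\mathrm{otp}(H\cap\zeta)=\pi(\zeta)$ for $\zeta\in H\cap\mu$, and $\tau(\mu)=\mathrm{otp}(Y\cap\mu)=\mathrm{otp}(H\cap\mu)=\bar\mu$. As $\mu\in Y$, $\bar\mu\in L(\bar\beta)$.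

(b) Every $t\in\bar\mu^{\,n_k}$ is $\pi\circ s$ for a unique $s\in(H\cap\mu)^{n_k}$. By (a) and $Y\prec L(\beta)$, $L(\bar\beta)\models\varphi_k(\pi\circ s,\bar\mu,\bar p)$ if and only if $L(\beta)\models\varphi_k(s,\mu,p)$. Since $(k,s)\in H$ if and only if all entries of $s$ are in $H$, and then $\pi((k,s))=(k,\pi\circ s)$, this says $\bar C=\pi[C\cap H]$.

(c) Let $\xi\in M$. By elementarity $L(\xi)\in H$ and $\pi(L(\xi))=L(\pi(\xi))$, so $u\in L(\xi)$ if and only if $\pi(u)\in L(\pi(\xi))$, for $u\in H$. Using (b),
\[
\pi(C\cap L(\xi))=\pi[C\cap L(\xi)\cap H]=\bar C\cap L(\pi(\xi)).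
\]
This set is in $L(\bar\mu)$, and $\sigma$ maps it to $C\cap L(\xi)$. As $M$ is cofinal in $\mu$, the right side of (c) contains $\bigcup_{\xi\in M}C\cap L(\xi)=C$. Conversely, let $\eta<\bar\mu$ with $\bar C\cap L(\eta)\in L(\bar\mu)$. Pick $\xi\in M$ with $\xi>\sigma(\eta)$, so that $\eta<\pi(\xi)$. Then $\bar C\cap L(\eta)=\pi(C\cap L(\xi))\cap L(\eta)$, and since $\sigma:L(\bar\mu)\to L(\mu)$ is elementary,
\[
\sigma(\bar C\cap L(\eta))=C\cap L(\xi)\cap L(\sigma(\eta))\subseteq C.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition \ref{prop:model}]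
Let $\kappa=(\mu^+)^L$. As $\mu$ is uncountable, case (B) of Lemma \ref{lem:good} applies. Fix a bijection $g:\omega_1\to\mu$ and an increasing sequence $\langle\mu_n:n<\omega\rangle$ cofinal in $\mu$. For $\omega\le i<\omega_1$ let $H_i$ be the definable hull of $g[i]$ in $L(\mu)$. The $H_i$ are countable and increasing, and their union is $L(\mu)$ by Lemma \ref{lem:hull}(c).

Let $(\beta,p)$ be good with $\beta<\kappa$, and $C=C(\beta,p)$. By Lemma \ref{lem:good}(a), each $C\cap L(\mu_n)$ is in $L(\mu)$; so some $H_{i_n}$ contains both $\mu_n$ and $C\cap L(\mu_n)$. Let $i=\sup_ni_n$. Here the mismatch enters: $i<\omega_1$. Apply Lemma \ref{lem:lift} to $H=H_i$ and $M=\{\mu_n:n<\omega\}$. Then $Y$ is countable, so $\bar\beta<\omega_1$, and by (c) $C$ is determined by $(i,\bar\beta,\bar p)\in\omega_1\times\omega_1\times L(\omega_1)$. As $C$ determines $\beta$, there are at most $\omega_1$ many good $\beta<\kappa$. They are unbounded in $\kappa$, and each has cardinality $\omega_1$. So $|\kappa|=\omega_1$.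
\end{proof}

\subsection{What has to change}

Now let $\mu=gc(\kappa)$ again, let $W=L(\kappa,S)$ be $E$-closed, $\lambda=gc(W)$, and suppose $\mathrm{cf}^W(\mu)\ne\mathrm{cf}^W(\lambda)$.

First, the cofinalities are arbitrary, and $\sup_n i_n$ is replaced by a pigeonhole argument (Section \ref{sec:codes}). Second, counting is useless, because every set in $W$ has $W$-cardinality at most $\lambda$ anyway. Instead we bound: the codes form a set $Z\in W$, the passage from a code to the ordinal $\beta$ it describes is $E$-recursive, and by (E3) an $E$-recursive function defined on a set of $W$ has bounded range. Third, and this is the serious point, elements of $Z$ may describe ill-founded models, at which this function is undefined. To apply (E3) we must show that the set of codes of well-founded models belongs to $W$. $E$-closure alone provides no such set. Here the inadmissibility of $L(\kappa)$ and the uncountable cofinality of $\lambda$ make it possible (Section \ref{sec:wf}).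

\section{Codes}\label{sec:codes}

From here through Lemma \ref{lem:Z1}, $S\subseteq\delta<\kappa$, $W=L(\kappa,S)$ is $E$-closed, $\lambda=|\mu|^W=gc(W)$ (Lemma \ref{lem:gcW}), $\theta=\mathrm{cf}^W(\lambda)$, $\rho=\mathrm{cf}^W(\mu)$, and we assume
\begin{equation}\label{eq:assume}
\lambda>\omega,\qquad\theta\ne\rho .
\end{equation}
Since $\lambda$ is a cardinal of $W$, it is a cardinal of $L(\kappa)$. So $\mu\ge\lambda$ is an uncountable cardinal of $L(\kappa)$, and Lemma \ref{lem:good} applies in case (A). ``Good'' means good for $\mu$ with $\beta<\kappa$. The theories $C(\beta,p)$ of good pairs are in $L(\kappa)\subseteq W$.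

Fix in $W$ a bijection $g:\lambda\to\mu$, a nondecreasing sequence $\langle\lambda_i:i<\theta\rangle$ of infinite ordinals $<\lambda$ cofinal in $\lambda$, and a nondecreasing sequence $\langle\mu_\nu:\nu<\rho\rangle$ of ordinals $<\mu$ cofinal in $\mu$ (see \ref{ss:card}). Put
\[
P=(g,\langle\lambda_i:i<\theta\rangle,\lambda,\mu)\in W .
\]
Let $H_i$ be the definable hull of $g[\lambda_i]$ in $L(\mu)$. Then $\langle H_i:i<\theta\rangle\in W$, the $H_i\prec L(\mu)$ increase with $i$, $|H_i|^W\le|\omega\times\lambda_i^{<\omega}|^W<\lambda$, and $\bigcup_{i<\theta}H_i=L(\mu)$ by Lemma \ref{lem:hull}(c). Let $\pi_i:H_i\cong L(\bar\mu_i)$ be the collapse and $\sigma_i=\pi_i^{-1}$. As $\bar\mu_i=\mathrm{otp}(H_i\cap\mu)$ has $W$-cardinality $<\lambda$ and $\lambda$ is a cardinal of $W$, $\bar\mu_i<\lambda$.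

The possible codes are the elements of
\[
Z=\theta\times\lambda\times L(\lambda)\in W .
\]
Call $z=(i,b,q)\in Z$ \emph{legal} if $b$ is a limit of limits, $b>\bar\mu_i$ and $q\in L(b)$. For legal $z$ put, as Lemma \ref{lem:lift} suggests,
\begin{align*}
\bar D_z&=\{(k,t):t\in\bar\mu_i^{\,n_k},\ L(b)\models\varphi_k(t,\bar\mu_i,q)\},\\
D_z&=\bigcup\{\sigma_i(\bar D_z\cap L(\eta)):\eta<\bar\mu_i,\ \bar D_z\cap L(\eta)\in L(\bar\mu_i)\},
\end{align*}
with $c,d$ interpreted as $\bar\mu_i,q$. For all other $z\in Z$ put $D_z=\emptyset$. By (E1) and (E2) the map $z\mapsto D_z$ is total on $Z$ and $E$-recursive in $P$ and $\omega$.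

\begin{lemma}[Coding]\label{lem:code}
For every good $(\beta,p)$ there is a legal $z=(i,\bar\beta,\bar p)\in Z$ with $D_z=C(\beta,p)$ and $L(\bar\beta)\equiv L(\beta)$.
\end{lemma}

\begin{proof}
Let $C=C(\beta,p)$. By Lemma \ref{lem:good}(a), $C\cap L(\mu_\nu)\in L(\mu)$ for each $\nu<\rho$. Let $F(\nu)$ be the least $i<\theta$ with $\mu_\nu,\,C\cap L(\mu_\nu)\in H_i$. Then $F:\rho\to\theta$ is in $W$.

\emph{There are $i<\theta$ and a cofinal $N\subseteq\rho$ in $W$ with $F(\nu)\le i$ for all $\nu\in N$.} This is where $\theta\ne\rho$ is used; note that for $\rho=\theta$ the identity map is bounded on no cofinal set. If $\rho<\theta$, then $F$ is bounded, because $\theta$ is regular in $W$, and we take $N=\rho$. Let $\rho>\theta$. If each set $\{\nu:F(\nu)\le i\}$, $i<\theta$, were bounded in $\rho$, then $i\mapsto\sup\{\nu:F(\nu)\le i\}$ would be a cofinal map from $\theta$ to $\rho$ in $W$, contradicting the regularity of $\rho$. So some $N=\{\nu:F(\nu)\le i\}$ is cofinal.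

Since the $H_i$ increase, Lemma \ref{lem:lift} applies with $H=H_i$ and $M=\{\mu_\nu:\nu\in N\}$. The hull $Y$ of that lemma is in $W$ and $|Y|^W\le|H_i|^W<\lambda$, so $\bar\beta=\mathrm{otp}(Y\cap\mathrm{Ord})<\lambda$. By elementarity $L(\bar\beta)\equiv L(\beta)$, and $\bar\beta$ is a limit of limits. Moreover $\bar\mu_i<\bar\beta$ and $\bar p\in L(\bar\beta)\subseteq L(\lambda)$. So $z=(i,\bar\beta,\bar p)$ is legal, $\bar D_z$ is the set $\bar C$ of Lemma \ref{lem:lift}, and part (c) says $D_z=C$.
\end{proof}

\section{From codes to models}\label{sec:terms}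

We now rebuild $L(\beta)$ from $C(\beta,p)$ by a procedure that makes sense for every $z\in Z$. The elements of the model are terms ``the unique $v$ with $\varphi_k(v,s)$''.

Fix recursive functions on formula numbers as follows, renumbering variables where necessary. For $n_k,n_l\ge1$,
\begin{itemize}
\item $\varphi_{ex(k)}$ has arity $n_k-1$ and expresses $\exists!v\,\varphi_k(v,x)$;
\item $\varphi_{eq(k,l)}$ has arity $(n_k-1)+(n_l-1)$ and expresses $\exists v\,\exists w\,(\varphi_k(v,x)\wedge\varphi_l(w,y)\wedge v=w)$;
\item $\varphi_{mem(k,l)}$ has arity $(n_k-1)+(n_l-1)$ and expresses $\exists v\,\exists w\,(\varphi_k(v,x)\wedge\varphi_l(w,y)\wedge v\in w)$.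
\end{itemize}
Let $T=\{(k,s):n_k\ge1,\ s\in\mu^{n_k-1}\}$. For $z\in Z$ let
\[
T_z=\{(k,s)\in T:(ex(k),s)\in D_z\},
\]
and for $(k,s),(l,r)\in T_z$ let
\begin{align*}
(k,s)\approx_z(l,r)&\iff(eq(k,l),s^\frown r)\in D_z,\\
(k,s)\mathrel{E_z}(l,r)&\iff(mem(k,l),s^\frown r)\in D_z .
\end{align*}
Let $Z_0$ be the set of legal $z=(i,b,q)$ such that $T_z\ne\emptyset$, $\approx_z$ is an equivalence relation on $T_z$ and a congruence for $E_z$, and
\[
\mathfrak M_z:=(T_z/{\approx_z},E_z)\equiv(L(b),\in).
\]
For $z\in Z_0$ let $U_z$ be the set of $t\in T_z$ whose class $[t]$ is an ordinal of $\mathfrak M_z$, and $R_z=E_z\cap U_z^2$. By (L1), $R_z$ induces a strict linear order on $U_z/{\approx_z}$.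

All of this is obtained from $P$ and $\omega$ by total $E$-recursive operations; elementary equivalence is decided by the satisfaction relation for set structures. Hence
\begin{equation}\label{eq:inE}
Z_0\text{ and }\langle(U_z,R_z):z\in Z_0\rangle\text{ belong to every $E$-closed set containing $\omega$ and $P$,}
\end{equation}
in particular to $W$.

\begin{lemma}\label{lem:star}
For every good $(\beta,p)$ there is $z\in Z_0$ such that $R_z$ is well-founded and has order type $\beta$ modulo $\approx_z$.
\end{lemma}

\begin{proof}
Let $z=(i,\bar\beta,\bar p)$ be given by Lemma \ref{lem:code}. As $D_z=C(\beta,p)$, we have $(k,s)\in T_z$ if and only if there is a unique $v$ with $L(\beta)\models\varphi_k(v,s,\mu,p)$. Sending $(k,s)$ to this $v$ turns $\approx_z$ into equality and $E_z$ into membership, and it is onto $L(\beta)$ because $(\beta,p)$ is good. So $\mathfrak M_z\cong L(\beta)\equiv L(\bar\beta)$. Thus $z\in Z_0$, and $R_z$ is, modulo $\approx_z$, the order of the ordinals $<\beta$.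
\end{proof}

\section{Deciding well-foundedness}\label{sec:wf}

For $z\in Z_0$ let $o_z$ be the order type, modulo $\approx_z$, of the well-founded part of $R_z$, which is an initial segment. For $t$ in the well-founded part, $\mathrm{rk}_{R_z}(t)$ is the order type of the set of predecessors of $t$ modulo $\approx_z$. If $R_z$ is ill-founded, there is a descending sequence in $V$, but no reason yet for one in $W$. The next two lemmas provide one. The danger is a well-founded part of length exactly $\kappa$, which $W$ could not survey. It is excluded by the inadmissibility of $L(\kappa)$: an ill-founded model with well-founded part of length $\kappa$ would end-extend $L(\kappa)$, and overspill would give $\Sigma_0$-collection in $L(\kappa)$.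

\begin{lemma}\label{lem:trunc}
Let $z\in Z_0$. Then $o_z\le\kappa$. If $R_z$ is ill-founded, then $o_z<\kappa$.
\end{lemma}

\begin{proof}
If $o_z>\kappa$, then some $t$ in the well-founded part of $R_z$ has rank $\kappa$, and $\kappa\in W$ by (E4), a contradiction.

Now suppose $R_z$ is ill-founded and $o_z=\kappa$. Write $\mathfrak M=\mathfrak M_z$ and $z=(i,b,q)$. As $\mathfrak M\equiv L(b)$, $\mathfrak M$ satisfies (L1)--(L5). Call an $\mathfrak M$-ordinal \emph{standard} if it belongs to the well-founded part. We identify the standard ordinals with the ordinals $<\kappa$.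

\emph{$L(\kappa)$ is an initial part of $\mathfrak M$.} As $\kappa>\omega$, the $\omega$-th $\mathfrak M$-ordinal is standard. Its predecessors are closed under $\mathfrak M$-successor, and it is the least limit ordinal of $\mathfrak M$. So $\omega^{\mathfrak M}=\omega$, the natural numbers of $\mathfrak M$ are the true ones, finite tuples of $\mathfrak M$ have true finite length, and by (L1) every genuine finite tuple of elements of $\mathfrak M$ is represented in $\mathfrak M$. We show by induction on $\alpha<\kappa$ that $\{x:\mathfrak M\models x\in L_\alpha\}$ with the membership of $\mathfrak M$ is isomorphic to $(L(\alpha),\in)$. The isomorphisms are unique and cohere, because by (L2) these sets are $\mathfrak M$-transitive and increasing, and both sides are extensional and well-founded. The cases $0$ and limit follow from (L3). For the successor step, (L3) and (L4) say that the $\mathfrak M$-elements of $L_{\alpha+1}$ are exactly the $\mathfrak M$-sets with extension $\{v:\mathfrak M\models v\in L_\alpha\wedge\psi_m^{L_\alpha}(v,s)\}$, for genuine $m\in\omega$ and genuine finite tuples $s$ from $L_\alpha^{\mathfrak M}$,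 and that all of these occur. Under $L_\alpha^{\mathfrak M}\cong L(\alpha)$ these extensions are exactly the subsets of $L(\alpha)$ definable with parameters over $L(\alpha)$, and by extensionality each is the extension of exactly one $\mathfrak M$-set. So we may regard $\mathfrak M$ as an end extension of $L(\kappa)$, and $\Sigma_0$ formulas are absolute between the two.

\emph{$\Sigma_0$-collection holds in $L(\kappa)$.} Let $a,r\in L(\kappa)$, let $\varphi$ be $\Sigma_0$, and let $L(\kappa)\models\forall x\in a\,\exists y\,\varphi(x,y,r)$. If $\epsilon$ is a nonstandard $\mathfrak M$-ordinal, then $L_\gamma^{\mathfrak M}\subseteq L_\epsilon^{\mathfrak M}$ for all $\gamma<\kappa$, so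
\begin{equation}\label{eq:overspill}
\mathfrak M\models\forall x\in a\,\exists y\in L_\epsilon\,\varphi(x,y,r).
\end{equation}
Nonstandard ordinals exist since $R_z$ is ill-founded. By (L5) there is an $\mathfrak M$-least ordinal $\epsilon_0$ satisfying \eqref{eq:overspill}. There is no least nonstandard ordinal: it would have only standard predecessors and so belong to the well-founded part. Since all nonstandard ordinals satisfy \eqref{eq:overspill}, $\epsilon_0$ is standard. By absoluteness, $\forall x\in a\,\exists y\in L(\epsilon_0)\,\varphi(x,y,r)$.

So $L(\kappa)$ is $\Sigma_1$ admissible, contrary to our hypothesis.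
\end{proof}

\begin{lemma}\label{lem:desc}
If $z\in Z_0$ and $R_z$ is ill-founded, then $W$ contains a sequence $\langle d_n:n<\omega\rangle$ in $U_z$ with $d_{n+1}\mathrel{R_z}d_n$ for all $n$.
\end{lemma}

\begin{proof}
By Lemma \ref{lem:trunc}, $o_z\in W$. By recursion on $\alpha<o_z$ let $u_\alpha$ be the set of $t\in U_z$ whose set of $R_z$-predecessors is exactly $\bigcup_{\gamma<\alpha}u_\gamma$; these are the elements of the well-founded part of rank $\alpha$. By (E2) and (E3), the well-founded part $I=\bigcup_{\alpha<o_z}u_\alpha$ is in $W$. The set $U_z\setminus I$ is nonempty and has no $R_z$-minimal element. Using a well-ordering of $T$ in $W$, let $d_0$ be the first element of $U_z\setminus I$ and $d_{n+1}$ the first $t\in U_z\setminus I$ with $t\mathrel{R_z}d_n$. The sequence is in $W$ by (E2) and (E3).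
\end{proof}

If $\theta>\omega$, a descending sequence in $W$ can be caught in a small part of $T$, and for small parts well-foundedness can be tested in $\lambda$ steps. For $j<\theta$ let
\[
T^j=\{(k,s)\in T:s\in g[\lambda_j]^{<\omega}\}.
\]
Then $T=\bigcup_{j<\theta}T^j$ is an increasing union, and $|T^j|^W\le|\omega\times\lambda_j^{<\omega}|^W<\lambda$.

\begin{lemma}\label{lem:Z1}
Let
\[
Z_1=\{z\in Z_0:\text{for all }j<\theta,\ R_z\restriction(U_z\cap T^j)\text{ is well-founded}\}.
\]
Then $Z_1\in W$. If $\theta>\omega$, then $Z_1=\{z\in Z_0:R_z\text{ is well-founded}\}$.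
\end{lemma}

\begin{proof}
Let $z\in Z_0$, $j<\theta$ and $Q=R_z\restriction(U_z\cap T^j)$. For ordinals $\alpha$ let $v_\alpha$ be the set of $t\in U_z\cap T^j$ all of whose $Q$-predecessors lie in $\bigcup_{\gamma<\alpha}v_\gamma$. If $Q$ is well-founded, its rank function is in $W$ by (E4) and maps $U_z\cap T^j$ onto the rank of $Q$. So this rank has $W$-cardinality $\le|T^j|^W<\lambda$ and is an ordinal $<\lambda$. Thus $Q$ is well-founded if and only if $\bigcup_{\alpha<\lambda}v_\alpha=U_z\cap T^j$. This condition is decided by a total $E$-recursive function of $P,\omega,z,j$, so $Z_1\in W$ by (E3).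

If $R_z$ is well-founded, then $z\in Z_1$. Conversely, let $\theta>\omega$ and let $R_z$ be ill-founded. Take $\langle d_n\rangle\in W$ from Lemma \ref{lem:desc}, and let $j_n$ be least with $d_n\in T^{j_n}$. Then $\langle j_n\rangle\in W$, and as $\theta>\omega$ is regular in $W$, some $j<\theta$ bounds all $j_n$. So all $d_n$ lie in $U_z\cap T^j$, and $z\notin Z_1$.
\end{proof}

The condition $\theta>\omega$ is essential for this localization: the negative integers form an ill-founded order that is an increasing union of $\omega$ many finite, hence well-founded, suborders.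

We now put the parts together. The assumption \eqref{eq:assume} is no longer in force.

\begin{proposition}\label{prop:key}
Let $S\subseteq\delta<\kappa$, let $W=L(\kappa,S)$ be $E$-closed, and let $\lambda=gc(W)$. If $\mathrm{cf}^W(\lambda)>\omega$, then $\mathrm{cf}^W(\mu)=\mathrm{cf}^W(\lambda)$.
\end{proposition}

\begin{proof}
Put $\theta=\mathrm{cf}^W(\lambda)$ and $\rho=\mathrm{cf}^W(\mu)$, and suppose $\theta\ne\rho$. As $\lambda\ge\theta>\omega$, \eqref{eq:assume} holds, and the preceding lemmas apply. For $z\in Z_1$ the relation $R_z$ is well-founded by Lemma \ref{lem:Z1}. So the function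
\[
z\mapsto o_z=\sup_{t\in U_z}(\mathrm{rk}_{R_z}(t)+1),
\]
which is partial $E$-recursive in $P$ and $\omega$, is by (E4) defined on all of $Z_1\in W$. By (E3), $\sup_{z\in Z_1}o_z\in W$, that is, $\sup_{z\in Z_1}o_z<\kappa$. But by Lemma \ref{lem:star}, for every good $(\beta,p)$ there is $z\in Z_1$ with $o_z=\beta$, and by Lemma \ref{lem:good}(b) such $\beta$ are unbounded in $\kappa$. This is a contradiction.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $W=L(\kappa,S)=E(S)$. By Theorem \ref{thm:53}, $\lambda=gc(W)$ satisfies $\mathrm{cf}^W(\lambda)>\omega$. By Proposition \ref{prop:key}, $\mathrm{cf}^W(gc(\kappa))=\mathrm{cf}^W(\lambda)>\omega$. Since $L(\kappa)\subseteq W$, no cofinal $\omega$-sequence in $gc(\kappa)$ lies in $L(\kappa)$ either.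
\end{proof}

For Theorem \ref{thm:strong} the case $\mathrm{cf}^W(\lambda)=\omega$ remains. The localization of Lemma \ref{lem:Z1} is then not available. Instead, we add the parameter $P$ to $S$. The coding shows that the resulting set $S'$ generates every good $\beta$ by itself, so $W=E(S')$, and Theorem \ref{thm:53} refutes $\mathrm{cf}^W(\lambda)=\omega$.

\begin{proof}[Proof of Theorem \ref{thm:strong}]
By Lemma \ref{lem:gcW}, $\lambda=|\mu|^W$ is the greatest cardinal of $W$. If $\theta=\mathrm{cf}^W(\lambda)>\omega$, apply Proposition \ref{prop:key}. Let $\theta=\omega$, and suppose $\rho=\mathrm{cf}^W(\mu)\ne\omega$. Then $\lambda>\omega$, since $\lambda=\omega$ would make $\mu$ countable in $W$ and $\rho=\omega$. So \eqref{eq:assume} holds, and we may use Sections \ref{sec:codes} and \ref{sec:terms}, which do not need $\theta>\omega$.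

\emph{The set $S'$.} Let $\langle\cdot,\cdot,\cdot\rangle$ be a triple coding of ordinals obtained from G\"odel's pairing; it is primitive recursive and satisfies $\langle x,y,w\rangle\ge\max(x,y,w)$. Put
\[
S'=S\cup\{\delta+\langle0,\xi,g(\xi)\rangle:\xi<\lambda\}\cup\{\delta+\langle1,i,\lambda_i\rangle:i<\theta\}\cup\{\delta+\langle2,\delta+\mu+1,0\rangle\}.
\]
Then $S'\in W$, $S'\cap\delta=S$, and $S'\subseteq\delta'$ for $\delta'=(\bigcup S')+1<\kappa$. The ordinal $\bigcup S'\in E(S')$ is larger than $\omega,\delta,\lambda$ and $\mu$, so these belong to the transitive set $E(S')$. Hence so do $S=S'\cap\delta$ and, by decoding, $P$. Since $W$ is $E$-closed, $E(S')\subseteq W$.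

\emph{$E(S')=W$.} By \eqref{eq:inE}, $Z_0$ and all $R_z$ ($z\in Z_0$) belong to $E(S')$. For every good $(\beta,p)$, Lemma \ref{lem:star} provides a well-founded $R_z\in E(S')$ of order type $\beta$ modulo $\approx_z$; so $\beta\in E(S')$ by (E3) and (E4), applied to $E(S')$. By Lemma \ref{lem:good}(b), $E(S')\cap\mathrm{Ord}=\kappa$. As $S,S'\in E(S')$, (E1) gives
\[
W=L(\kappa,S)\subseteq E(S')\subseteq W,\qquad L(\kappa,S')\subseteq E(S')=W .
\]

\emph{$W\subseteq L(\kappa,S')$.} For $\gamma<\kappa$ let $\eta_\gamma=\delta'+\omega^2\cdot(\gamma+1)<\kappa$. We show by induction that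
\[
s_\gamma:=\langle L(\xi,S):\xi\le\gamma\rangle\in L(\eta_\gamma,S').
\]
Note that $S\in L(\delta+1,S')\subseteq L(\delta',S')$, since $S$ is the set of ordinals in $L(\delta,S')$ that belong to $S'$. The case $\gamma=0$ is trivial.

Let $\gamma=\gamma'+1$ and $A=L(\gamma',S)$. As $\eta_{\gamma'}$ is a limit, $A$ and $S\cap A$ are in $L(\eta_{\gamma'},S')$. By Lemma \ref{lem:sat} the satisfaction relation of $(A,\in,S\cap A)$ is in $L(\eta_{\gamma'}+\omega\cdot3,S')$. All sets defined from it, that is, all elements of $L(\gamma,S)$, lie in this level too, and $L(\gamma,S)$ is definable over it. So $s_\gamma\in L(\eta_{\gamma'}+\omega\cdot4,S')\subseteq L(\eta_\gamma,S')$.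

Let $\gamma$ be a limit and $\eta'=\delta'+\omega^2\cdot\gamma=\sup_{\gamma'<\gamma}\eta_{\gamma'}$. All $s_{\gamma'}$ with $\gamma'<\gamma$ are in $L(\eta',S')$, and by Lemma \ref{lem:sat}, as in the successor step, so are the satisfaction relations witnessing that they obey the recursion for $\xi\mapsto L(\xi,S)$. So $\langle L(\xi,S):\xi<\gamma\rangle$ is definable over $L(\eta',S')$ from $S$ as the union of all sequences of length $<\gamma$ obeying this recursion; here $\gamma$ is a further parameter if $\gamma<\eta'$, and if $\gamma=\eta'$ the restriction on the length is automatic. Hence $s_\gamma\in L(\eta'+\omega,S')\subseteq L(\eta_\gamma,S')$.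

Therefore $W=\bigcup_{\gamma<\kappa}L(\gamma,S)\subseteq L(\kappa,S')$.

\emph{Conclusion.} We have shown $E(S')=L(\kappa,S')=W$ with $S'\subseteq\delta'<\kappa$. Theorem \ref{thm:53} gives $\mathrm{cf}^W(gc(W))>\omega$, contradicting $\theta=\omega$. So $\rho=\omega=\theta$.

For the last sentence of the theorem, suppose $\mathrm{cf}^{L(\kappa)}(gc(\kappa))=\omega$. Then $\mathrm{cf}^W(gc(\kappa))=\omega$ because $L(\kappa)\subseteq W$. Hence $\mathrm{cf}^W(gc(W))=\omega$, and $W\ne E(S)$ by Theorem \ref{thm:53}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}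
\emph{A Structure Is $E$-Closed If It Is Closed Under All Partial $E$-Recursive Functions From $V$ Into $V$, A Set Theoretic Extension Of Kleene's Partial Recursive F},
\texttt{https://core.ac.uk/download/pdf/82072429.pdf}.
\end{thebibliography}

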